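\title{Integer decomposition in the matching polytope\\ of graphs with at most three odd ears}

\begin{abstract}
For a graph $G$ let $\beta(G)$ be the largest number of ears in an open odd ear-decomposition of a subgraph of $G$. We prove the conjecture that the matching polytope of a graph has the integer decomposition property whenever its underlying simple graph satisfies $\beta\le 3$. In other words, if the edges of such a graph are given arbitrary multiplicities, then the resulting multigraph can be edge-colored with $k$ colors as soon as the degree and odd-set conditions allow it. The bound is best possible: for every $r\ge 4$ there is a simple graph with $\beta=r$ whose matching polytope does not have the property. The proof colors all edges but one in a minimal counterexample, attaches an overfull odd set to each color class but one, and shows with alternating paths that these sets need at least four odd ears.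
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and loopless, and for the moment they may have parallel edges. The \emph{underlying simple graph} of $G$ is obtained by replacing each class of parallel edges by a single edge. The \emph{matching polytope} $\operatorname{MATCH}(G)\subseteq\mathbb{R}^E$ of $G=(V,E)$ is the convex hull of the incidence vectors of the matchings of $G$. A polytope $P$ has the \emph{integer decomposition property} (IDP) if, for every positive integer $k$, every integer vector in $kP$ is the sum of $k$ integer vectors in $P$.

For the matching polytope this is a statement about edge-colorings. The integer points of $\operatorname{MATCH}(G)$ are the incidence vectors of matchings. A nonnegative integer vector $w$ describes the multigraph with $w(e)$ copies of each edge $e$, and writing $w$ as a sum of $k$ matchings is the same as coloring this multigraph properly with $k$ colors. Two conditions are necessary. Each vertex has degree at most $k$; and since a matching has at most $(|U|-1)/2$ edges inside a set $U$ with an odd number of vertices, such a set spans at most $k(|U|-1)/2$ edges. By Edmonds' matching polytope theorem these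 conditions say exactly that $w\in k\operatorname{MATCH}(G)$. So $\operatorname{MATCH}(G)$ has the IDP if and only if, for all multiplicities and all $k$, the two necessary conditions are sufficient.

In a bipartite graph the degree condition alone suffices (see Remark~\ref{rem:bipartite}). In a triangle the odd-set condition says that there are at most $k$ edge copies in total, and each can be given its own color. On the other hand, the Petersen graph minus a vertex satisfies both conditions for $k=3$ and has no edge-coloring with three colors (Section~\ref{sec:petersen}). One therefore looks for a measure of the distance from bipartite graphs that separates these examples.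

An \emph{open odd ear-decomposition with $k$ ears} of a graph $H$ is a sequence $P_1,\dots,P_k$ of subgraphs with $H=P_1\cup\dots\cup P_k$ such that $P_1$ is a cycle with an odd number of edges and, for each $i\ge2$, $P_i$ is a path with an odd number of edges whose two ends are distinct vertices of $P_1\cup\dots\cup P_{i-1}$ and whose internal vertices and edges do not belong to $P_1\cup\dots\cup P_{i-1}$. Let $\beta(G)$ be the largest $k$ such that some subgraph of $G$ has an open odd ear-decomposition with $k$ ears, and put $\beta(G)=0$ if $G$ has no odd cycle. Thus $\beta(G)=0$ if and only if $G$ is bipartite, and an odd cycle has $\beta=1$. Each ear after the first adds an even number of vertices, so a decomposable subgraph has an odd number of vertices; hence $\beta(K_4)=1$. An edge parallel to an edge of $H$ is an ear of length one. It raises $\beta$ but, as multiplicities are arbitrary anyway, it does not change the coloring problem; this is why $\beta$ is evaluated on the underlying simple graph.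

The parameter fits the problem for the following reason. A smallest odd set that violates its inequality spans a $2$-connected factor-critical graph (Lemma~\ref{lem:violated}), these graphs are exactly the graphs with an open odd ear-decomposition, and the number of ears is the cyclomatic number (Corollary~\ref{cor:beta}). So $\beta$ bounds the complexity of the odd sets that can obstruct a coloring. It is known that $\operatorname{MATCH}(G)$ has the IDP when the underlying simple graph of $G$ satisfies $\beta\le1$. The Petersen graph minus a vertex has $\beta=4$, so the most one can hope for is $\beta\le3$, and this is the conjecture posed in~\cite{source}. We prove it.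

\begin{theorem}\label{thm:main}
If the underlying simple graph of $G$ satisfies $\beta\le3$, then $\operatorname{MATCH}(G)$ has the integer decomposition property.
\end{theorem}

\begin{theorem}\label{thm:sharp}
For every $r\ge4$ there is a simple graph with $\beta=r$ whose matching polytope does not have the integer decomposition property.
\end{theorem}

The proof of Theorem~\ref{thm:main} is an argument about a budget: no $2$-connected factor-critical subgraph may have cyclomatic number above $3$, and every odd ear that we find costs one unit. In a minimal counterexample we color all edge copies but one, $e=ab$, and fix a color $\alpha$ absent at $a$. For every other color $i$, deleting the $i$-th color class leaves a problem with $k-1$ colors that cannot satisfy the necessary conditions, so some odd set $U_i$ is overfull. Counting forces a rigid structure on $U_i$: all colors but $i$ match it almost perfectly, while color $i$ leaves many of its vertices unmatched. The edges of color $i$ that leave $U_i$ are the beginnings of alternating paths, and alternating paths that return are odd ears.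

Section~\ref{sec:prelim} collects the facts on ears. Section~\ref{sec:petersen} proves Theorem~\ref{thm:sharp} and shows the sets $U_i$ in the Petersen example. Sections~\ref{sec:minimal} and~\ref{sec:witness} set up the minimal counterexample and the sets $U_i$; at that point the case $\beta\le1$ takes a few lines (Remark~\ref{rem:betaone}). Sections~\ref{sec:tight}--\ref{sec:three} treat the three remaining cases.

\section{Weights, critical blocks and odd ears}\label{sec:prelim}

\subsection{Reduction to weighted simple graphs}

For $U\subseteq V$ let $E(U)$ be the set of edges with both ends in $U$ and $\delta(U)$ the set of edges with exactly one end in $U$. For $w\in\mathbb{R}^E$ and $F\subseteq E$ put $w(F)=\sum_{e\in F}w(e)$, and let $d_w(v)=w(\delta(\{v\}))$ be the weighted degree. A set is \emph{odd} if it has an odd number of elements. We use two textbook theorems.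

\emph{Edmonds' matching polytope theorem.} $\operatorname{MATCH}(G)$ is the set of all $x\ge0$ with $d_x(v)\le1$ for all $v\in V$ and $x(E(U))\le(|U|-1)/2$ for all odd $U\subseteq V$ with $|U|\ge3$.

\emph{Tutte's theorem.} Let $o(F)$ be the number of components of $F$ with an odd number of vertices. A graph $F$ has a perfect matching if and only if $o(F-S)\le|S|$ for all $S\subseteq V(F)$. If $|V(F)|$ is even, then $o(F-S)\equiv|S|\pmod 2$, so when there is no perfect matching some $S$ has $o(F-S)\ge|S|+2$.

Let $G$ be simple and $w\colon E\to\mathbb{Z}_{\ge0}$. We call $(G,w)$ \emph{$k$-feasible} if $d_w(v)\le k$ for all $v$ and $w(E(U))\le k(|U|-1)/2$ for all odd $U$ with $|U|\ge3$, and \emph{$k$-colorable} if $w$ is a sum of $k$ incidence vectors of matchings. We prove the following form of Theorem~\ref{thm:main}.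

\begin{theorem}\label{thm:weighted}
Let $G$ be a simple graph with $\beta(G)\le3$, let $k\ge1$ and $w\colon E\to\mathbb{Z}_{\ge0}$. If $(G,w)$ is $k$-feasible, then it is $k$-colorable.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:weighted}]
Let $G'$ have underlying simple graph $G$, and let $\pi\colon\mathbb{R}^{E(G')}\to\mathbb{R}^{E(G)}$ add the coordinates in each parallel class. This linear map sends matchings to matchings, hence $k\operatorname{MATCH}(G')$ into $k\operatorname{MATCH}(G)$. Let $x\in k\operatorname{MATCH}(G')$ be integral. Then $w=\pi(x)$ is $k$-feasible, so it is a sum of $k$ matchings of $G$. An edge $e$ of $G$ lies in exactly $w(e)=\sum_{e'}x(e')$ of them, the sum running over the class of $e$. Replacing $e$ by $e'$ in $x(e')$ of these matchings, for each $e'$ in the class, writes $x$ as a sum of $k$ matchings of $G'$.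
\end{proof}

From now on all graphs are simple.

\subsection{Critical blocks}

A graph is \emph{$2$-connected} if it has at least three vertices, is connected and has no cut vertex. A graph $F$ is \emph{factor-critical} if $F-v$ has a perfect matching for every vertex $v$; then $|V(F)|$ is odd. A \emph{critical block} is a $2$-connected factor-critical graph; odd cycles are examples. A set $U\subseteq V(G)$ is \emph{critical} if $G[U]$ is a critical block. Adding edges preserves both properties, so the vertex set of a critical block contained in $G$ is a critical set.

The \emph{cyclomatic number} of a connected graph $H$ is $\mu(H)=|E(H)|-|V(H)|+1$, the number of edges outside a spanning tree, and we write $\mu(U)=\mu(G[U])$. A connected subgraph $H'$ of a connected graph $H$ has $\mu(H')\le\mu(H)$, because a spanning tree of $H'$ extends to a spanning tree of $H$ that uses no further edge of $H'$. Summing degrees gives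
\begin{equation}\label{eq:degrees}
\sum_{v\in V(H)}(\deg_H(v)-2)=2\mu(H)-2 .
\end{equation}
An \emph{odd ear over} a subgraph $F$ is a path of odd length with distinct ends in $F$ whose edges and internal vertices are not in $F$. It adds one more edge than vertices, so a graph $H$ with an open odd ear-decomposition has exactly $\mu(H)$ ears. We write $\operatorname{int}R$ for the set of internal vertices of a path $R$, and $R[x,y]$ for its subpath between $x$ and $y$.

\begin{lemma}\label{lem:addear}
If $F$ is a critical block and $R$ is an odd ear over $F$, then $F\cup R$ is a critical block and $\mu(F\cup R)=\mu(F)+1$.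
\end{lemma}

\begin{proof}
Adding a path with distinct ends to a $2$-connected graph keeps it $2$-connected. The set $\operatorname{int}R$ is even. If $v\in V(F)$, combine a perfect matching of $F-v$ with the perfect matching of the path $\operatorname{int}R$. If $v\in\operatorname{int}R$, then $v$ splits $\operatorname{int}R$ into an odd and an even part. Match the odd part together with the adjacent end $u$ of $R$ along $R$, match the even part along $R$, and add a perfect matching of $F-u$.
\end{proof}

The converse is a known theorem, see~\cite[Section~5.5]{LP}. We include a proof.

\begin{lemma}\label{lem:eardec}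
Every critical block $F$ has an open odd ear-decomposition.
\end{lemma}

\begin{proof}
We grow a subgraph $H\subseteq F$ that is either a single vertex or has an open odd ear-decomposition, keeping the invariant that $F-V(H)$ has a perfect matching $M$. We start with a single vertex. When $V(H)=V(F)$, the remaining edges are added as ears of length one. So let $V(H)\neq V(F)$, and let $D$ be the vertex set of a component of $F-V(H)$; it is matched perfectly by $M$. We look for an $M$-alternating path through $D$ between two different vertices of $H$ (or an alternating cycle through the single vertex). Let $J$ arise from $F[V(H)\cup D]$ by contracting $V(H)$ to a vertex $h$ and merging parallel edges.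

\emph{$J$ is factor-critical.} The graph $J-h=F[D]$ has a perfect matching. Let $y\in D$ and let $N$ be a perfect matching of $F-y$. The vertices of degree one in $M\triangle N$ are $y$ and the vertices of $H$. So the component of $M\triangle N$ containing $y$ is a path that starts at $y$ with an $M$-edge, ends in $V(H)$ with an $N$-edge, and meets $V(H)$ only there; its other vertices lie in $D$. Exchanging the edges of $M$ inside $D$ along this path gives a perfect matching of $J-y$. Consequently
\begin{equation}\label{eq:fc}
o(J-S)\le|S|-1\qquad\text{for all }\emptyset\ne S\subseteq V(J),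
\end{equation}
because for $s\in S$ a perfect matching of $J-s$ joins each odd component of $J-S$ to its own vertex of $S\setminus\{s\}$.

\emph{Splitting $h$.} Let $J'$ be the graph on $D\cup\{h_1,h_2\}$ that contains $F[D]$, in which $h_1,h_2$ are nonadjacent and have the following neighbors. If $H$ is a single vertex $v$, then $D=V(F)\setminus\{v\}$; join $h_1$ to one neighbor of $v$ and $h_2$ to the others, which exist since $\deg_F(v)\ge2$. Otherwise choose $x\in V(H)$ with a neighbor in $D$; join $h_1$ to the neighbors of $x$ in $D$ and $h_2$ to the vertices of $D$ that have a neighbor in $V(H)\setminus\{x\}$, which exist since $x$ is not a cut vertex of $F$. In both cases $J'$ is connected, $|V(J')|$ is even, and identifying $h_1$ with $h_2$ gives $J$.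

\emph{$J'$ has a perfect matching.} Otherwise $o(J'-S)\ge|S|+2$ for some $S$, and $S\ne\emptyset$ as $J'$ is connected. If $h_1,h_2\in S$, put $S'=(S\setminus\{h_1,h_2\})\cup\{h\}$; then $J-S'=J'-S$. If exactly one of them lies in $S$, replace it by $h$ to get $S'$; then $J-S'$ arises from $J'-S$ by deleting one vertex, which destroys at most one odd component. If neither lies in $S$, put $S'=S$; identifying two vertices of one component changes only that component, merging two odd components gives an odd one, and merging an odd with an even one loses one odd component. In all cases $|S'|\le|S|$ and $o(J-S')\ge|S|+1$, contradicting~\eqref{eq:fc}.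

\emph{The new ear.} Let $N'$ be a perfect matching of $J'$ and $M_D$ the set of edges of $M$ inside $D$. The vertices of degree one in $M_D\triangle N'$ are $h_1$ and $h_2$, so they are joined by an alternating path whose first and last edges are in $N'$. Its length is odd and at least $3$, and $M$ matches its interior. In $F$ it becomes an odd cycle through $v$, or an odd ear over $H$ from $x$ to a vertex of $V(H)\setminus\{x\}$. Adding it to $H$ preserves the invariant.
\end{proof}

\begin{corollary}\label{cor:beta}
If $G$ is not bipartite, then $\beta(G)$ is the maximum of $\mu(H)$ over all critical blocks $H\subseteq G$; a bipartite graph contains no critical block. In particular, if $\beta(G)\le3$, then every critical block in $G$ has $\mu\le3$, and a critical set $U$ admits at most $3-\mu(U)$ odd ears over $G[U]$ with pairwise disjoint interiors.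
\end{corollary}

\begin{proof}
By Lemmas~\ref{lem:addear} and~\ref{lem:eardec} the critical blocks are the graphs with an open odd ear-decomposition, and the number of ears is $\mu$. An ear over the induced subgraph $G[U]$ has internal vertices, so ears with disjoint interiors share no edge and can be added one after the other.
\end{proof}

The next lemma says what it costs to enlarge a $2$-connected set, and what the cheap enlargements look like.

\begin{lemma}\label{lem:growth}
Let $U\subsetneq U'$ with $G[U]$ and $G[U']$ both $2$-connected. Then $\mu(U')>\mu(U)$.
\begin{enumerate}
\item[(a)] If $\mu(U')-\mu(U)=1$, then $G[U']=G[U]\cup Q$ for a path $Q$ with distinct ends in $U$ and $\operatorname{int}Q=U'\setminus U$.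
\item[(b)] If $\mu(U')-\mu(U)\le2$ and at least four edges join $U$ to $U'\setminus U$, then $\mu(U')-\mu(U)=2$, exactly four edges join $U$ to $U'\setminus U$, and $G[U']=G[U]\cup R_1\cup R_2$ for two paths with ends in $U$ whose interiors are nonempty and partition $U'\setminus U$.
\end{enumerate}
\end{lemma}

\begin{proof}
For a component $D$ of $G[U'\setminus U]$ let $e_D$ be the number of edges from $D$ to $U$. These edges have at least two distinct ends in $U$, since $G[U']$ has no cut vertex; so $e_D\ge2$. Counting edges and vertices,
\[
\mu(U')-\mu(U)=\sum_D\bigl(|E(D)|-|V(D)|+e_D\bigr),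
\]
and the term of $D$ is at least $e_D-1\ge1$. If it equals $1$, then $e_D=2$ and $D$ is a tree. Degrees in $G[U']$ are at least $2$, so either $D$ is one vertex with two edges to $U$, or every leaf of $D$ sends an edge to $U$ and there are only two leaves. Thus $D$ is a path and forms, with its two edges to $U$, a path with distinct ends in $U$. This gives (a). In (b) there are at most two components, and a single one would contribute at least $4-1=3$. So there are two, each contributing $1$.
\end{proof}

A \emph{theta graph} is the union of three paths that have the same two ends and are otherwise disjoint.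

\begin{lemma}\label{lem:small}
Let $U$ be critical. If $\mu(U)=1$, then $G[U]$ is an odd cycle. If $\mu(U)=2$, then $G[U]$ is a theta graph, and it has at most two odd cycles.
\end{lemma}

\begin{proof}
All degrees are at least $2$. If $\mu(U)=1$, they all equal $2$ by~\eqref{eq:degrees}, and $|U|$ is odd. If $\mu(U)=2$, there is one vertex of degree $4$ or there are two vertices of degree $3$, all other degrees being $2$. So $G[U]$ consists of two cycles sharing a vertex, or of two disjoint cycles joined by a path, or it is a theta graph; only the last has no cut vertex. A theta graph has three cycles, and each edge lies on two of them, so the sum of their lengths is even.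
\end{proof}

Finally, critical sets are the only odd sets that we need to watch.

\begin{lemma}\label{lem:violated}
Let $y\colon E\to\mathbb{Z}_{\ge0}$ have $d_y(v)\le r$ for all $v$. If $(G,y)$ is not $r$-feasible, then $y(E(U))>r(|U|-1)/2$ for some critical set $U$.
\end{lemma}

\begin{proof}
Let $U$ be a smallest odd set violating its inequality, and let $F$ be the graph on $U$ formed by the edges of positive weight. We show that $F$ is a critical block. If $F-v$ has no perfect matching, Tutte's theorem gives $S\subseteq U\setminus\{v\}$ with $o(F-v-S)\ge|S|+2$; so for $T=S\cup\{v\}$ the graph $F-T$ has $q\ge|T|+1$ odd components. The edges meeting $T$ have weight at most $r|T|$. An odd component $K$ has weight at most $r(|K|-1)/2$ by the choice of $U$, and an even component at most $r|K|/2$ by the degree bound. Hence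
\[
y(E(U))\le r|T|+r\,\frac{|U|-|T|-q}{2}=r\,\frac{|U|+|T|-q}{2}\le r\,\frac{|U|-1}{2},
\]
a contradiction. So $F$ is factor-critical. It is connected: otherwise, as $|U|$ is odd, some component is odd, and deleting a vertex of another component leaves no perfect matching. If $v$ is a cut vertex, then all components of $F-v$ are even. Let $U_1$ consist of $v$ and one component, and $U_2$ of $v$ and the others. Both are odd, smaller than $U$ and of size at least $3$, every edge of $F$ lies inside one of them, and $(|U_1|-1)+(|U_2|-1)=|U|-1$. Adding their inequalities gives the inequality for $U$, a contradiction.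
\end{proof}

\section{The Petersen graph minus a vertex}\label{sec:petersen}

The Petersen graph has vertices $u_t,v_t$ and edges $u_tu_{t+1}$, $u_tv_t$, $v_tv_{t+2}$ for $t\in\mathbb{Z}/5$; the $u_t$ form the outer and the $v_t$ the inner $5$-cycle. Let $P^*$ be obtained by deleting $v_0$; it has $9$ vertices and $12$ edges, and its vertices of degree $2$ are $u_0,v_2,v_3$ (Figure~\ref{fig:petersen}).

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
\emph{$(P^*,\mathbf 1)$ is $3$-feasible.} Let $U\subseteq V(P^*)$ be odd, and let $m$ be the number of edges of the Petersen graph leaving $U$. Then $2|E(U)|=3|U|-m$, so $m$ is odd; and $m\ne1$ because every edge of the Petersen graph lies on a cycle. Hence $m\ge3$ and $|E(U)|\le3(|U|-1)/2$.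

\emph{The Petersen graph is not $3$-edge-colorable.} Suppose it is. The outer cycle is odd, so each color $\gamma$ occurs on some edge $u_tu_{t+1}$. Then $u_tv_t$ and $u_{t+1}v_{t+1}$ do not have color $\gamma$, so $v_t$ and $v_{t+1}$ see $\gamma$ on the inner cycle, on two different edges as they are nonadjacent. Three colors need six edges, but the inner cycle has five.

\emph{$(P^*,\mathbf 1)$ is not $3$-colorable.} Three matchings covering $12$ edges on $9$ vertices have $4$ edges each, so each misses exactly one vertex. Each of $u_0,v_2,v_3$ is missed by exactly one matching, so they are missed by different matchings. Adding to each matching the edge from $v_0$ to the vertex it misses would $3$-edge-color the Petersen graph.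

\emph{$\beta(P^*)=4$.} The outer cycle, the path $u_3v_3v_1v_4v_2u_2$ of length $5$ and the edges $u_1v_1$, $u_4v_4$ form an open odd ear-decomposition with four ears, and $\beta(P^*)\le\mu(P^*)=12-9+1=4$.

\emph{All $r\ge4$.} Let $H_r$ be a triangle together with $r-1$ internally disjoint ears of length $3$ joining two fixed vertices of the triangle; then $\beta(H_r)=\mu(H_r)=r$. Let $G_r$ be the disjoint union of $P^*$ and $H_r$. Critical blocks are connected, so $\beta(G_r)=\max\{4,r\}=r$. The vector that is $1$ on $E(P^*)$ and $0$ on $E(H_r)$ lies in $3\operatorname{MATCH}(G_r)$, and three matchings with this sum would be matchings of $P^*$ with sum $\mathbf 1$.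
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\foreach \t in {0,...,4} \coordinate (u\t) at ({90+72*\t}:2);
\foreach \t in {1,...,4} \coordinate (v\t) at ({90+72*\t}:1);
\draw[dotted,thick] (u0)--(u1);
\draw[line width=1.8pt] (u0)--(u4) (u2)--(u3) (v1)--(v4);
\draw[dashed,thick] (u1)--(u2) (u3)--(u4) (v1)--(v3) (v2)--(v4);
\draw (u1)--(v1) (u2)--(v2) (u3)--(v3) (u4)--(v4);
\foreach \t in {0,...,4} \fill (u\t) circle (2pt);
\foreach \t in {1,...,4} \fill (v\t) circle (2pt);
\node[above] at (u0) {$u_0=b$}; \node[left] at (u1) {$u_1=a$};
\node[below] at (u2) {$u_2$}; \node[below] at (u3) {$u_3$}; \node[right] at (u4) {$u_4$};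
\node[above] at (v1) {$v_1$}; \node[above] at (v4) {$v_4$};
\node[left] at (v2) {$v_2$}; \node[right] at (v3) {$v_3$};
\end{tikzpicture}
\caption{The Petersen graph minus a vertex, with all edges except $e=ab$ (dotted) colored $\alpha$ (heavy), $1$ (dashed) or $2$ (thin). The four edges leaving the $5$-cycle $u_0u_1v_1v_4u_4$ all have color $1$.}\label{fig:petersen}
\end{figure}

The graph $P^*$ also shows the objects of the proof of Theorem~\ref{thm:weighted}, and the point at which a fourth ear defeats it.

\begin{example}\label{ex:petersen}
Let $a=u_1$, $b=u_0$, $e=ab$, and color $P^*-e$ by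
\[
M_\alpha=\{u_0u_4,u_2u_3,v_1v_4\},\quad M_1=\{u_1u_2,u_3u_4,v_1v_3,v_2v_4\},\quad M_2=\{u_tv_t:1\le t\le4\}.
\]
Color $\alpha$ is absent at $a$, and colors $1,2$ are absent at $b$. The class $M_1$ covers every vertex of degree $3$, so $P^*-M_1$ has maximum degree $2$. It cannot be $2$-colored, and the obstruction is the cycle on $U_1=\{u_0,u_1,v_1,v_4,u_4\}$, whose five edges exceed the bound $2\cdot(5-1)/2=4$. For $M_2$ the obstruction is the outer cycle, on $U_2=\{u_0,\dots,u_4\}$. Both sets contain $a$ and $b$. Inside $U_1$, color $\alpha$ covers all vertices but $a$ and color $2$ all vertices but $b$, whereas color $1$ covers none of the five vertices: it is absent at $b$, and four edges of color $1$ leave $U_1$. The vertices outside $U_1$ form the path $v_2u_2u_3v_3$, a single component receiving four edges, which raises $\mu$ by $3-4+4=3$, from $1$ to $4$. When the budget is $3$, Lemma~\ref{lem:growth}(b) forbids this: the four edges must be the end edges of two separate paths, and such a rigid picture can be refuted.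
\end{example}

\section{The minimal counterexample}\label{sec:minimal}

Suppose that Theorem~\ref{thm:weighted} fails. Among all triples $(G,w,k)$ with $\beta(G)\le3$ and $(G,w)$ $k$-feasible but not $k$-colorable, choose one with $|V|$ minimum, subject to this with $k$ minimum, and subject to this with $w(E)$ minimum. Deleting edges does not increase $\beta$, so we may assume $w\ge1$ on $E$. The graph $G$ is connected, since otherwise its components could be colored separately, and $|V|\ge2$. We regard $w$ as a multigraph with $w(e)$ \emph{copies} of $e$. A vertex $v$ is \emph{saturated} if $d_w(v)=k$, and an odd set $U$ is \emph{tight} if $w(E(U))=k(|U|-1)/2$.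

\begin{lemma}\label{lem:kthree}
$k\ge3$.
\end{lemma}

\begin{proof}
If $k=1$, then $w$ is a matching. If $k=2$, the multigraph is a path or a cycle, possibly of length $2$. An odd cycle on a set $C$ has $w(E(C))=|C|>2(|C|-1)/2$, and paths and even cycles are $2$-colorable.
\end{proof}

For an edge $e=ab$ let $w-e$ denote $w$ with one copy of $e$ removed. By minimality $w-e$ is the sum of matchings $M_1,\dots,M_k$, the \emph{color classes}. An edge \emph{carries} color $\ell$, or is an \emph{$\ell$-edge}, if it lies in $M_\ell$; every edge other than $e$ carries at least one color. A vertex $v$ \emph{misses} $\ell$ if no $\ell$-edge is incident with it, and $\operatorname{miss}(v)$ is the set of these colors; $|\operatorname{miss}(v)|=k-d_{w-e}(v)$. For distinct colors $\gamma,\ell$, a \emph{$(\gamma,\ell)$-chain} is a component of the multigraph on $V$ formed by $M_\gamma$ and $M_\ell$. It is a path (possibly a single vertex) or an even cycle, of length $2$ if an edge carries both colors, and the colors alternate along it. So a subpath of a chain has odd length if its first and last edges have the same color, and even length otherwise. Exchanging the two colors on a chain gives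 another coloring of $w-e$. An \emph{excursion} of a chain from a set $X$ is a subpath with both ends in $X$ whose interior is nonempty and disjoint from $X$.

\begin{lemma}\label{lem:kempe}
The sets $\operatorname{miss}(a)$ and $\operatorname{miss}(b)$ are nonempty and disjoint. If $\alpha\in\operatorname{miss}(a)$ and $\gamma\in\operatorname{miss}(b)$, then the $(\alpha,\gamma)$-chain containing $a$ is a path from $a$ to $b$.
\end{lemma}

\begin{proof}
Both vertices have degree at most $k-1$ in $w-e$, and a common missing color could be given to $e$. The chain containing $a$ is a path with end $a$. If it avoids $b$, exchange the colors on it; then $a$ and $b$ both miss $\gamma$. So it contains $b$, which misses $\gamma$ and is therefore the other end.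
\end{proof}

\begin{remark}\label{rem:bipartite}
The path in Lemma~\ref{lem:kempe} starts with a $\gamma$-edge and ends with an $\alpha$-edge, so it forms an odd cycle with $e$. The lemma used only the degree bound. By induction on $w(E)$, a bipartite graph with weighted degrees at most $k$ is $k$-colorable.
\end{remark}

\begin{lemma}\label{lem:unsat}
Some vertex is not saturated.
\end{lemma}

\begin{proof}
Otherwise, in a coloring of $w-e$, the ends $a,b$ of $e$ miss one color each, these colors differ, and no other vertex misses a color. The color missed by $a$ covers all other vertices, so $|V|$ is odd. As $k\ge3$, a third color covers all vertices, so $|V|$ is even.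
\end{proof}

A tight set behaves like a single vertex of degree at most $k$ and can be contracted. What needs care is that contraction does not increase $\beta$.

\begin{lemma}\label{lem:contract}
No critical set $U\ne V$ is tight.
\end{lemma}

\begin{proof}
Let $U\ne V$ be critical and tight. By minimality the restriction of $w$ to $E(U)$ is a sum of matchings $N_1,\dots,N_k$ of $G[U]$. By tightness each has $(|U|-1)/2$ edges and misses exactly one vertex of $U$. A vertex $x\in U$ is missed by $k$ minus its weighted degree in $G[U]$ of them, which is at least the number of copies in $\delta(U)$ at $x$. Let $G/U$ arise by contracting $U$ to a vertex $u$, merging parallel edges and adding their weights; call the weights $w'$.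

\emph{Feasibility.} We have $d_{w'}(u)=w(\delta(U))\le k|U|-2w(E(U))=k$, and the other degrees are unchanged. Odd sets avoiding $u$ are odd sets of $G$. For an odd set $W\ni u$, the set $W'=(W\setminus\{u\})\cup U$ is odd, and
\[
w'(E(W))=w(E(W'))-w(E(U))\le k\,\frac{|W|+|U|-2}{2}-k\,\frac{|U|-1}{2}=k\,\frac{|W|-1}{2}.
\]

\emph{$\beta(G/U)\le3$.} Let $H'\subseteq G/U$ be a critical block with $\mu(H')\ge4$. Then $u\in V(H')$, as otherwise $H'\subseteq G$. Lift each edge of $H'$ at $u$ to an edge of $\delta(U)$. If all lifts have the same end in $U$, then $H'$ is isomorphic to a subgraph of $G$, which is impossible. Otherwise let $H$ be the union of $H'-u$, the lifts and $G[U]$. It is factor-critical: for $v\in U$ combine perfect matchings of $H'-u$ and $G[U]-v$; for $v\notin U$ take a perfect matching of $H'-v$, lift its edge at $u$ to an edge with end $x\in U$, and add a perfect matching of $G[U]-x$. It is $2$-connected: for $v\notin U$, contracting the connected graph $G[U]$ in $H-v$ gives the connected graph $H'-v$; for $v\in U$, the connected graphs $G[U]-v$ and $H'-u$ are joined by a lift that avoids $v$. Finally $\mu(H)=\mu(H')+\mu(U)\ge5$, contradicting Corollary~\ref{cor:beta}.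

\emph{Combining the colorings.} By minimality $(G/U,w')$ is $k$-colorable, which colors all copies outside $E(U)$, those in $\delta(U)$ with distinct colors. Assign to each copy in $\delta(U)$ with end $x\in U$ a matching $N_\ell$ that misses $x$, different copies getting different matchings; this is possible by the count above and because each $N_\ell$ misses only one vertex. Give each assigned matching the color of its copy, and distribute the remaining colors bijectively among the remaining matchings. This $k$-colors $(G,w)$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:cubic}
If $k=3$, then $w\equiv1$ and no two vertices of degree at most $2$ are adjacent.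
\end{lemma}

\begin{proof}
Suppose $w(uv)\ge2$. If $w(uv)=3$, then $V=\{u,v\}$ and $w$ is colorable. So $w(uv)=2$. If $v$ has no other edge, color $G-v$; there $u$ has degree at most $1$, so two colors are free for $uv$. The same holds for $u$. Hence there are edges $uu'$ and $vv'$ of weight $1$, and $u'\ne v'$, since otherwise $\{u,v,u'\}$ spans weight $4>3$. Let $(G^*,w^*)$ arise by deleting $u,v$ and raising the weight of $u'v'$ by $1$, adding this edge if it is absent.

Degrees are unchanged. For an odd set $U$ containing $u'$ and $v'$,
\[
w^*(E(U))=w(E(U))+1=w(E(U\cup\{u,v\}))-3\le3\,\frac{|U|+1}{2}-3=3\,\frac{|U|-1}{2},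
\]
and for other odd sets nothing has changed. So $(G^*,w^*)$ is $3$-feasible. Let $H^*\subseteq G^*$ be a critical block. If it avoids $u'v'$, it is a subgraph of $G$. Otherwise replace $u'v'$ by the path $u'uvv'$. The resulting graph $H\subseteq G$ is $2$-connected with $\mu(H)=\mu(H^*)$, and it is factor-critical: to miss $u$ take $vv'$ and a perfect matching of $H^*-v'$; to miss $v$ take $uu'$ and a perfect matching of $H^*-u'$; to miss $z\in V(H^*)$ take a perfect matching of $H^*-z$ and replace $u'v'$ by $uu',vv'$ if it is used, and add $uv$ if it is not. So $\beta(G^*)\le3$, and $(G^*,w^*)$ is $3$-colorable. Remove one copy of $u'v'$, give its color to $uu'$ and $vv'$, and give the other two colors to the copies of $uv$. This colors $(G,w)$, a contradiction.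

If adjacent vertices $u,v$ have degree at most $2$, then in a coloring of $w-uv$ each misses at least two of the three colors, contradicting Lemma~\ref{lem:kempe}.
\end{proof}

\section{Witnesses}\label{sec:witness}

Fix an unsaturated vertex $b$, an edge $e=ab$, a coloring $M_1,\dots,M_k$ of $w-e$ and a color $\alpha\in\operatorname{miss}(a)$. Let $K$ be the set of the $k-1$ colors other than $\alpha$, and $B=\operatorname{miss}(b)$. Then $B\subseteq K$ by Lemma~\ref{lem:kempe}, and $|B|\ge2$ because $d_{w-e}(b)\le k-2$. For a color $\ell$ and a set $X\subseteq V$ let $\partial_\ell(X)$ be the set of vertices of $X$ that are not covered by an $\ell$-edge inside $X$, and $c_\ell(X)=|\partial_\ell(X)|$. A vertex of $\partial_\ell(X)$ misses $\ell$ or has its $\ell$-edge in $\delta(X)$, and $c_\ell(X)=|X|-2|M_\ell\cap E(X)|$.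

We want to use the minimality of $k$, so we delete a color class. Let $i\in K$, and write $w-M_i$ for $w$ minus the incidence vector of $M_i$. Every saturated vertex is covered by $M_i$: it is not $b$; if it is not $a$ either, it misses no color; and if $a$ is saturated, it misses only $\alpha$. (This is the reason for choosing $b$ unsaturated: a saturated $b$ would keep degree $k$ for $i\in B$.) So $w-M_i$ has degrees at most $k-1$. It is not $(k-1)$-colorable, hence not $(k-1)$-feasible by minimality. By Lemma~\ref{lem:violated} there is a critical set $U$ with
\begin{equation}\label{eq:witness}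
(w-M_i)(E(U))\ge(k-1)\,\frac{|U|-1}{2}+1 .
\end{equation}
We call any such set a \emph{witness} for $M_i$; the notion depends only on $w$ and $M_i$, not on the other classes. Fix a witness $U_i$ for each $i\in K$. The data $b$, $e$, the coloring, $\alpha$ and the witnesses form a \emph{setup}, and everything below holds for every setup.

\begin{lemma}\label{lem:witness}
Let $i,j\in K$.
\begin{enumerate}
\item[(W1)] $a,b\in U_i$ and $c_\ell(U_i)=1$ for all colors $\ell\ne i$. In particular $\partial_\alpha(U_i)=\{a\}$, and $\partial_\gamma(U_i)=\{b\}$ for $\gamma\in B\setminus\{i\}$.
\item[(W2)] No edge of $\delta(U_i)$ carries $\alpha$ or a color of $B\setminus\{i\}$. A color $\ell\ne i$ is carried by at most one edge of $\delta(U_i)$, and if it is, then $\partial_\ell(U_i)$ consists of the end of this edge in $U_i$.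
\item[(W3)] $c_i(U_i)\ge3$, and $c_i(U_i)\ge5$ if $U_i$ is not tight. Hence $U_i\ne U_j$ for $i\ne j$.
\item[(W4)] $M_\alpha$ matches $(U_i\cap U_j)\setminus\{a\}$ within itself, so $U_i\cap U_j$ is odd.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $|U_i|=2m+1$. The vector $w-M_i$ is the sum of one copy of $e$ and the $k-1$ classes $M_\ell$, $\ell\neq i$, each of which has at most $m$ edges in $U_i$. So~\eqref{eq:witness} forces $e\in E(U_i)$ and $|M_\ell\cap E(U_i)|=m$ for $\ell\ne i$. This is (W1), since $a$ misses $\alpha$ and $b$ misses the colors of $B$. The end in $U_i$ of an $\ell$-edge of $\delta(U_i)$ lies in $\partial_\ell(U_i)$ and does not miss $\ell$, which gives (W2). Further $w(E(U_i))=(k-1)m+1+|M_i\cap E(U_i)|$ is at most $km$, and at most $km-1$ if $U_i$ is not tight. So $|M_i\cap E(U_i)|$ is at most $m-1$, respectively $m-2$, which gives the bounds in (W3); and $c_i(U_j)=1$ for $j\neq i$. For (W4), the $\alpha$-edge at a vertex of $(U_i\cap U_j)\setminus\{a\}$ lies inside $U_i$ and inside $U_j$.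
\end{proof}

To spend the budget on several witnesses at once, we need their union to be critical. The color $\alpha$, which treats all witnesses alike, makes this possible. Call $U$ \emph{good} if $U$ is critical, $a,b\in U$ and $\partial_\alpha(U)=\{a\}$. All witnesses $U_i$ are good.

\begin{lemma}\label{lem:union}
The union of two good sets $U,U'$ is good.
\end{lemma}

\begin{proof}
Each vertex of $(U\cup U')\setminus\{a\}$ has its $\alpha$-edge inside $U$ or inside $U'$, and $a$ misses $\alpha$. Two $2$-connected graphs sharing the two vertices $a,b$ have a $2$-connected union. The $\alpha$-edge at a vertex of $U'\setminus U$ lies inside $U'$, and its other end is not in $U$, since the $\alpha$-edges at vertices of $U$ lie inside $U$. So $M_\alpha$ matches $U'\setminus U$ within itself, and for $v\in U$ these edges extend a perfect matching of $G[U]-v$ to one of $G[U\cup U']-v$. The case $v\in U'$ is symmetric.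
\end{proof}

Let $Y^*$ be the union of all good sets. It is good, $\mu(Y^*)\le3$, and by Lemma~\ref{lem:growth} a good set with $\mu=3$ equals $Y^*$.

\begin{remark}[the case $\beta\le1$]\label{rem:betaone}
Run the argument in the class of graphs with $\beta\le1$. Lemmas~\ref{lem:kthree}, \ref{lem:kempe}, \ref{lem:unsat}, \ref{lem:witness} and~\ref{lem:union} apply minimality only to subgraphs, so they hold there. As $|K|\ge2$, there are two distinct witnesses; their union is critical and properly contains one of them, so it has $\mu\ge2$ by Lemma~\ref{lem:growth}. This contradiction proves the case $\beta\le1$. For $\beta\le3$ several witnesses can coexist, and we have to exploit the second bound in (W3).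
\end{remark}

If $c_i(U_i)\ge5$ and a larger critical set absorbs the $i$-edges leaving $U_i$, the budget is spent completely and the picture is the following.

\begin{definition}\label{def:frame}
Let $i\in K$. A critical set $Y\supseteq U_i$ is a \emph{frame for $i$} if $G[U_i]$ is an odd cycle and $G[Y]$ is the union of this cycle and two disjoint paths $R_1,R_2$ with ends in $U_i$ and nonempty interiors outside $U_i$, whose four end edges carry $i$. The paths $R_1,R_2$ are the \emph{handles of $i$}.
\end{definition}

In a frame, $\mu(Y)=3$, and $G[Y]$ has exactly four vertices of degree $3$, the \emph{branch vertices}, all in $U_i$; the other vertices have degree $2$. The branch vertices cut $G[Y]$ into six paths, the \emph{segments}: four arcs of the cycle and the two handles. Branch vertices and segments depend only on $G[Y]$, not on $i$.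

\begin{lemma}\label{lem:frame}
If $c_i(U_i)\ge5$, $Y\supsetneq U_i$ is critical and $c_i(Y)=1$, then $Y$ is a frame for $i$.
\end{lemma}

\begin{proof}
At least four vertices of $\partial_i(U_i)$ are not in $\partial_i(Y)$, so their $i$-edges join $U_i$ to $Y\setminus U_i$. Since $\mu(Y)-\mu(U_i)\le3-1$, Lemma~\ref{lem:growth}(b) applies. It gives $\mu(U_i)=1$ and two paths whose end edges are the only four edges between $U_i$ and $Y\setminus U_i$, that is, the four $i$-edges, which have distinct ends in $U_i$.
\end{proof}

\begin{lemma}\label{lem:twoframes}
If $Y$ is a frame for two colors $i\ne i'$, then $i$ and $i'$ have no common handle, and $U_i\cup U_{i'}=Y$.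
\end{lemma}

\begin{proof}
The two end edges of a common handle carry $i$ and lie in $\delta(U_{i'})$, contradicting (W2). A vertex of $Y\setminus(U_i\cup U_{i'})$ would be internal to a handle of $i$ and to a handle of $i'$; it lies on only one segment, so the two handles would coincide.
\end{proof}

\section{The tight case}\label{sec:tight}

By Lemma~\ref{lem:contract} the only critical set that can be tight is $V$. In that case $V$ itself is the frame.

\begin{proposition}\label{prop:tight}
No critical set is tight. Hence $c_i(U_i)\ge5$ for all $i\in K$, in every setup.
\end{proposition}

\begin{proof}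
Suppose that $V$ is critical and tight. Then $\sum_\ell|M_\ell|=k(|V|-1)/2-1$, so $\sum_\ell c_\ell(V)=k|V|-2\sum_\ell|M_\ell|=k+2$. Each $c_\ell(V)$ is odd, so one color $d$ has $c_d(V)=3$ and all others have $c_\ell(V)=1$. Let $i\in K\setminus\{d\}$. Then $U_i\ne V$ because $c_i(U_i)\ge3$; so $U_i$ is not tight, $c_i(U_i)\ge5$, and $V$ is a frame for $i$ by Lemma~\ref{lem:frame}.

If $k\ge4$, there are distinct $i,i'\in K\setminus\{d\}$, and $U_i\cup U_{i'}=V$ by Lemma~\ref{lem:twoframes}. A vertex missing $d$ lies in $\partial_d(U_i)$ or $\partial_d(U_{i'})$, so $3=c_d(V)\le2$ by (W1), a contradiction.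

If $k=3$, take $i\in K\setminus\{d\}$ and a handle of $i$. Its internal vertices have degree $2$ in $G$. Two or more of them contradict Lemma~\ref{lem:cubic}, and a single one would be incident with two $i$-edges.
\end{proof}

The graph $P^*$ with $k=3$ is critical and tight, and Example~\ref{ex:petersen} shows that it escapes through Lemma~\ref{lem:frame}.

\section{At least four colors}\label{sec:four}

Let $k\ge4$, so that there are at least three witnesses. We no longer have a set that absorbs the $i$-edges leaving $U_i$; instead we follow $(\alpha,i)$-chains, and the difficulty is that a chain may leave $U_i$ and never return. The other witnesses prevent this, provided that they cover $U_i$. For $i\in K$ let $W_i=\bigcup_{j\in K\setminus\{i\}}U_j$, a good set.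

\begin{lemma}\label{lem:covered}
If $U_i\subseteq W_i$, then $Y^*$ is a frame for $i$.
\end{lemma}

\begin{proof}
Chains are $(\alpha,i)$-chains. Let $j\in K\setminus\{i\}$ and $\partial_i(U_j)=\{y\}$. By (W1), every vertex of $U_j$ has both its $\alpha$-edge and its $i$-edge inside $U_j$, except that $a$ lacks the first and $y$ the second. So the $\alpha$- and $i$-edges inside $U_j$ form cycles, which are whole chains, and one path from $a$ to $y$, possibly trivial. Hence a chain that meets $U_j$ and avoids $a$ is a cycle. As $U_i\subseteq W_i$, every chain meeting $U_i$ is a cycle or the chain $Z_a$ containing $a$, which is a path starting at $a$.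

By (W2) chains cross $\delta(U_i)$ only along $i$-edges. Let $v\in\partial_i(U_i)$. If $v$ lies on a cycle, its $i$-edge leaves $U_i$, and following the cycle until it returns gives an excursion from $U_i$ with end $v$. Let $v$ lie on $Z_a$, and traverse $Z_a$ from $a$; exits from $U_i$ and returns alternate. Then $v$ is an end of an excursion unless $v$ is the last exit and $Z_a$ ends outside $U_i$, or $v$ misses $i$, in which case $v$ is the last vertex of $Z_a$ and $Z_a$ ends inside $U_i$. So all vertices of $\partial_i(U_i)$ but at most one are ends of excursions. An excursion is determined by the $i$-edge at either end, so there are at least $(5-1)/2=2$ excursions, and they are pairwise disjoint. Each begins and ends with an $i$-edge, so it is an odd ear over $G[U_i]$ whose interior is matched by its $\alpha$-edges.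

Let $R_1,R_2$ be two excursions. By Lemma~\ref{lem:addear}, $H=G[U_i]\cup R_1\cup R_2$ is a critical block with $\mu(H)=\mu(U_i)+2$, so $\mu(U_i)=1$ and $\mu(H)=3$. The set $V(H)$ is good with $\mu(V(H))=3$; hence $V(H)=Y^*$ and $G[Y^*]=H$.
\end{proof}

\begin{lemma}\label{lem:uncovered}
If $U_i\not\subseteq W_i$, then $k=4$, $G[W_i]$ is a theta graph, and the two graphs $G[U_j]$, $j\in K\setminus\{i\}$, are its odd cycles.
\end{lemma}

\begin{proof}
The good set $W_i\cup U_i$ properly contains $W_i$, so $\mu(W_i)\le2$. The set $W_i$ is the union of $k-2\ge2$ distinct witnesses. Suppose $W_i=U_j$ for one of them, and let $U_\ell\subsetneq U_j$ be another. As $c_\ell(U_j)=1$, Lemma~\ref{lem:frame} makes $U_j$ a frame for $\ell$, so $\mu(W_i)=3$, a contradiction. Thus every $U_j$ with $j\neq i$ is a proper subset of $W_i$, so $\mu(W_i)=2$ and $\mu(U_j)=1$ by Lemma~\ref{lem:growth}. By Lemma~\ref{lem:small} the $G[U_j]$ are distinct odd cycles of a theta graph, and $k-2\le2$.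
\end{proof}

\begin{lemma}\label{lem:notall}
There is $i\in K$ with $U_i\not\subseteq W_i$.
\end{lemma}

\begin{proof}
Otherwise $Y^*$ is a frame for all $i\in K$. By Lemma~\ref{lem:twoframes} the $k-1\ge3$ pairs of handles are disjoint subsets of the six segments, so every segment is a handle of some color. Let $x\ne a$ be a branch vertex. It lies in all $U_i$, so its $\alpha$-edge lies inside all $U_i$. But this edge is an end edge of a handle of some $i$, and so lies in $\delta(U_i)$.
\end{proof}

So $k=4$. Name the colors so that $K=\{1,2,3\}$ and $U_3\not\subseteq W$, where $W=W_3=U_1\cup U_2$. Let $p,p'$ be the vertices of degree $3$ of the theta graph $G[W]$ and $L,L_1,L_2$ its three paths from $p$ to $p'$, named so that $G[U_1]=L\cup L_1$ and $G[U_2]=L\cup L_2$. The paths $L_1,L_2$ have internal vertices, since a single edge $L_2$ would be a chord of the induced cycle $G[U_1]$, and vice versa. Hence $U_1\cap U_2=V(L)$, the graph $G[V(L)]$ is the path $L$, and $e$ is an edge of $L$. We have $\mu(W\cup U_3)=3$, so $W\cup U_3=Y^*$, and by Lemma~\ref{lem:growth}(a)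
\[
G[Y^*]=G[W]\cup Q
\]
for a path $Q$ with distinct ends $x,x'\in W$ and $\operatorname{int}Q=U_3\setminus W\ne\emptyset$.

\begin{lemma}\label{lem:third}
$G[U_3]$ is a cycle consisting of $Q$ and a path of $G[W]$ between $x$ and $x'$ that contains $e$.
\end{lemma}

\begin{proof}
Suppose first that $Y^*$ is a frame for both $1$ and $2$. A vertex of $\operatorname{int}Q$ lies in $Y^*\setminus(U_1\cup U_2)$, contradicting Lemma~\ref{lem:twoframes}. So by Lemma~\ref{lem:covered}, $U_c\not\subseteq W_c$ for some $c\in\{1,2\}$, and Lemma~\ref{lem:uncovered} applied to $c$ shows that $G[U_3]$ is a cycle. It contains $\operatorname{int}Q$, whose vertices have degree $2$ in $G[Y^*]$, so it contains $Q$; the rest of it is a path of $G[W]$. It contains $e$ because $a,b\in U_3$.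
\end{proof}

We now have three induced odd cycles through $e$ in a graph with $\mu=3$, and the remaining task is to see that the edges leaving two of them cannot be colored. This is where $|B|\ge2$ is used: at most one color of $K$ is not in $B$. Call it $\kappa$, if it exists.

\begin{lemma}\label{lem:kappa}
Let $c,c',\gamma\in K$.
\begin{enumerate}
\item[(a)] If $c\ne c'$, every edge of $\delta(U_c)\cap\delta(U_{c'})$ carries $\kappa$.
\item[(b)] If two edges of $\delta(U_c)$ carry $\kappa$, then $\kappa=c$. Hence $|\delta(U_c)\cap\delta(U_{c'})|\le1$ for $c\ne c'$.
\item[(c)] Let $\gamma\ne c$, $\partial_\gamma(U_c)=\{y\}$, and let $A$ be a subpath of the cycle $G[U_c]$ of even length from $y$ to a vertex $v\ne y$. Then the $\gamma$-edge at $v$ is an edge of $A$.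
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The edge is not $e$, so it carries a color. By (W2) this color is not $\alpha$; it differs from $c$ or from $c'$, so by (W2) it is not in $B$. (b) is (W2), applied to $c$, and then to $c$ and $c'$. (c) Let $A=y_0y_1\dots y_{2s}$ with $y_0=y$. The $\gamma$-edges inside $U_c$ form a perfect matching of the path $G[U_c]-y$, which has end $y_1$; so they include $y_1y_2,\dots,y_{2s-1}y_{2s}$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\foreach \s in {0,4.7,8.7} {
  \draw (\s-1.4,0)--(\s,1)--(\s+1.4,0)--(\s,-1)--(\s-1.4,0)--(\s+1.4,0);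
  \fill (\s-1.4,0) circle (2pt) node[left] {$p$};
  \fill (\s+1.4,0) circle (2pt) node[right] {$p'$};
  \fill (\s,1) circle (2pt);
  \node at (\s-1,0.75) {$L_1$}; \node at (\s-1,-0.75) {$L_2$};
}
\draw[line width=1.6pt] (0,1)--(-1.4,0)--(1.4,0)--(0,-1) .. controls (3.1,-1.5) and (3.1,1.5) .. (0,1);
\fill (0,-1) circle (2pt) node[below] {$x'$}; \node[above] at (0,1) {$x$}; \node at (2.2,1.15) {$Q$};
\draw[line width=1.6pt] (4.7,1)--(3.3,0)--(4.9,0)--(4.7,1);
\draw[line width=1.6pt] (8.7,1)--(10.1,0)--(8.7,-1)--(7.3,0)--(8.9,0)--(8.7,1);
\foreach \s in {4.7,8.7} {
  \fill (\s+0.2,0) circle (2pt) node[below] {$x$};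
  \node[above] at (\s,1) {$x'$}; \node at (\s+0.35,0.4) {$Q$};
}
\node at (0,-1.9) {Case 3}; \node at (4.7,-1.9) {Case 4(a)}; \node at (8.7,-1.9) {Case 4(b)};
\end{tikzpicture}
\caption{The theta graph with paths $L_1$ (top), $L$ (middle) and $L_2$ (bottom) from $p$ to $p'$, and the additional path $Q$ with ends $x,x'$. The cycle $G[U_3]$ is drawn heavy; lines stand for paths.}\label{fig:theta}
\end{figure}

\begin{proposition}\label{prop:four}
$k\ge4$ is impossible.
\end{proposition}

\begin{proof}
For a path $A$ with end $v$, the \emph{$A$-edge at $v$} is its edge incident with $v$. The $L_1$-edges at $p,p'$ lie in $\delta(U_2)$, and the $L_2$-edges at $p,p'$ lie in $\delta(U_1)$. The set $W$ is the disjoint union of $V(L)$, $\operatorname{int}L_1$ and $\operatorname{int}L_2$. The situation is symmetric in $1,2$, in $p,p'$ and in $x,x'$, so the following cases are exhaustive (Figure~\ref{fig:theta}).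

\emph{Case 1: $x,x'\in V(L)$.} The two end edges of $Q$ lie in $\delta(U_1)\cap\delta(U_2)$, contradicting Lemma~\ref{lem:kappa}(b).

\emph{Case 2: $x,x'\in\operatorname{int}L_1$.} The only path of $G[W]$ between $x$ and $x'$ that uses an edge of $L$ consists of $L$ and the two outer parts of $L_1$. So $p,p'\in U_3$ and $U_3\cap\operatorname{int}L_2=\emptyset$. The $L_2$-edges at $p$ and $p'$ lie in $\delta(U_1)\cap\delta(U_3)$, contradicting Lemma~\ref{lem:kappa}(b).

\emph{Case 3: $x\in\operatorname{int}L_1$, $x'\in\operatorname{int}L_2$.} A path from $x$ to $x'$ that uses an edge of $L$ contains all of $L$, so up to exchanging $p,p'$ we have $G[U_3]=L_1[x,p]\cup L\cup L_2[p',x']\cup Q$. If the neighbor of $p$ on $L_2$ were in $U_3$, it would be $x'$, and $px'$ would be a chord of the induced cycle $G[U_3]$. So the $L_2$-edge at $p$ lies in $\delta(U_1)\cap\delta(U_3)$; in the same way the $L_1$-edge at $p'$ lies in $\delta(U_2)\cap\delta(U_3)$. Both carry $\kappa$ and lie in $\delta(U_3)$, so $\kappa=3$, and $\partial_3(U_2)=\{p'\}$ by (W2). The path $L$ has vertex set $U_1\cap U_2$, so its length is even by (W4). By Lemma~\ref{lem:kappa}(c) the $3$-edge at $p$ lies on $L$; but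 it is the $L_2$-edge at $p$.

\emph{Case 4: $x\in V(L)$, $x'\in\operatorname{int}L_1$.} A path of $G[W]$ from $x'$ to $x$ reaches $x$ along $L$ from $p$ or from $p'$, say from $p$, and uses no other edge of $L$. So $e$ lies on $L[p,x]$; in particular $x\ne p$ and $a\in V(L[p,x])$. The path reaches $p$ either directly along $L_1$, or through $p'$ and $L_2$.

(a) $G[U_3]=L_1[x',p]\cup L[p,x]\cup Q$, where $x=p'$ is allowed. The $Q$-edge at $x$ lies in $\delta(U_1)\cap\delta(U_2)$, and the $L_2$-edge at $p$ lies in $\delta(U_1)\cap\delta(U_3)$. Both carry $\kappa$ and lie in $\delta(U_1)$, so $\kappa=1$, and $\partial_1(U_2)=\{x\}$. The path $L[x,p]$ has vertex set $U_2\cap U_3$, so its length is even by (W4). By Lemma~\ref{lem:kappa}(c) the $1$-edge at $p$ lies on $L$; but it is the $L_2$-edge at $p$.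

(b) $G[U_3]=L_1[x',p']\cup L_2\cup L[p,x]\cup Q$ with $x\ne p'$. Then $p'\ne a$, so the $\alpha$-edge at $p'$ is an edge of the cycle $G[U_3]$, that is, the $L_1$-edge or the $L_2$-edge at $p'$. These lie in $\delta(U_2)$ and $\delta(U_1)$, contradicting (W2).
\end{proof}

\section{Three colors}\label{sec:three}

Let $k=3$. There are only two witnesses, and their union may have $\mu=2$, so the witnesses of one coloring need not exhaust the budget. We shall change the coloring along a chain and compare. First we determine the union of the two witnesses.

\subsection{The union of the two witnesses}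

By Lemma~\ref{lem:cubic}, $w\equiv1$, all degrees are at most $3$, and each edge other than $e$ has exactly one color. As $b$ has degree at most $2$, its neighbor $a$ has degree $3$, so $\operatorname{miss}(a)=\{\alpha\}$. Since $|B|\ge2$, we have $B=K=\{1,2\}$. As $b$ does not miss $\alpha$, it has degree $2$ and its second edge $bf$ has color $\alpha$; here $f\ne a$. Throughout, $\{i,j\}=\{1,2\}$, and all statements are symmetric in the two colors. By Lemma~\ref{lem:witness} and Proposition~\ref{prop:tight},
\begin{equation}\label{eq:three}
\text{all edges of }\delta(U_i)\text{ have color }i,\quad\partial_\alpha(U_i)=\{a\},\quad\partial_j(U_i)=\{b\},\quad c_i(U_i)\ge5 .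
\end{equation}
Put $X=U_1\cap U_2$, $N_i=U_i\setminus U_j$ and $Y=U_1\cup U_2$. The set $Y$ is good, $X$ is odd and $a,b,f\in X$. We read off from~\eqref{eq:three}:
\begin{enumerate}
\item[(R1)] Edges between $X$ and $N_i$ lie in $\delta(U_j)$ and have color $j$. Edges from $N_i$ to $V\setminus Y$ have color $i$. There are no edges between $N_1$ and $N_2$ or between $X$ and $V\setminus Y$, as they would lie in $\delta(U_1)\cap\delta(U_2)$.
\item[(R2)] A vertex of $N_i$ has an $\alpha$-edge, inside $N_i$, and a $j$-edge, inside $U_i$. Its $i$-edge, if it has one, lies inside $N_i$ or leaves $Y$. So its degree in $G[Y]$ is $3$ if it has an $i$-edge inside $N_i$, and $2$ otherwise.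
\item[(R3)] A vertex of $X\setminus\{b\}$ has degree $3$ in $G[Y]$: it has a $1$-edge inside $U_2$, a $2$-edge inside $U_1$, and an $\alpha$-edge inside $X$, which is replaced by $e$ at the vertex $a$.
\end{enumerate}
By~\eqref{eq:degrees}, $G[Y]$ has exactly $2\mu(Y)-2\le4$ vertices of degree $3$. Hence $|X|\in\{3,5\}$, $\mu(Y)\in\{2,3\}$, and $|X|=5$ forces $\mu(Y)=3$. Let $P_i$ be the $(\alpha,j)$-chain from $a$ to $b$ given by Lemma~\ref{lem:kempe}. It starts with the $j$-edge at $a$, ends with $fb$, and lies in $G[U_i]$ by~\eqref{eq:three}.

\begin{lemma}\label{lem:ears}
Suppose that all vertices of $N_i$ have degree $2$ in $G[Y]$. Then $G[Y]$ is the union of $G[U_j]$ and odd ears over $G[U_j]$ whose interiors partition $N_i$; each ear has both ends in $X\setminus\{b\}$ and its edges are colored $j,\alpha,j,\dots,\alpha,j$. All $i$-edges at vertices of $N_i$ leave $Y$.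
\end{lemma}

\begin{proof}
By (R2) the edges of $G[Y]$ at a vertex of $N_i$ are its $\alpha$-edge and its $j$-edge. A component of $G[N_i]$ is not a cycle, since $G[Y]$ is connected; so it is a path that begins and ends with $\alpha$-edges, and the $j$-edges at its two ends go to $X$. Their ends in $X$ are distinct because $M_j$ is a matching, and differ from $b$, which misses $j$.
\end{proof}

We call these ears the \emph{$N_i$-ears}, and we call color $i$ \emph{thin} if all vertices of $N_i$ have degree $2$ in $G[Y]$ and $P_i$ contains an $N_i$-ear.

\begin{lemma}\label{lem:thin}
One of the colors $1,2$ is thin. If $\mu(Y)=2$, both are thin, and for each $i$ there is exactly one $N_i$-ear $Q_i$; its ends are $a$ and $f$, and $P_i=Q_i\cup fb$.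
\end{lemma}

\begin{proof}
\emph{The case $|X|=5$.} Let $X=\{a,b,f,g,h\}$. Then $gh$ is an $\alpha$-edge, $a,f,g,h$ are all the vertices of degree $3$ in $G[Y]$, and Lemma~\ref{lem:ears} applies to both colors. As $U_1\ne U_2$, we may assume $N_1\ne\emptyset$. The $2$-edge at each of $a,f,g,h$ is an edge inside $X$ or an end edge of an $N_1$-ear. Call such edges inside $X$ and the $N_1$-ears \emph{links}; there are two links, and they pair up $a,f,g,h$.

If $a$ is not linked with $f$, say $a$ with $g$ and $h$ with $f$, then $P_1$ runs from $a$ along a link to $g$, along $gh$, along the other link to $f$, and to $b$. It contains both links, and one of them is an ear.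

Let $a$ be linked with $f$, and $g$ with $h$. Split $U_1$ into the part formed by $a,b,f$ and their link and the part formed by $g,h$ and their link. The only edges of $G[U_1]$ that can join the two parts are $1$-edges inside $X$. A $2$-connected graph has no bridge, so there are two of them, and they cover $a,f,g,h$. By (R1) no edge joins $N_2$ to $X$, so $N_2=\emptyset$ because $G[U_2]$ is connected. Thus $U_2=X$, and $c_2(X)\ge5$ says that no $2$-edge lies inside $X$. So the link of $a$ and $f$ is an ear, and $P_1$ consists of it and $fb$.

\emph{The case $X=\{a,b,f\}$.} Suppose that $af$ is an edge of color $i$. Then no $i$-edge joins $X$ to $N_j$, so $N_j=\emptyset$, $U_j=X$ and $c_j(U_j)\le3$, contradicting~\eqref{eq:three}. Hence for both $i$ the $j$-edges at $a$ and $f$ go to $N_i$, and these are the only edges between $X$ and $N_i$. By (R2) the vertices of degree $3$ in $G[Y]$ other than $a,f$ are the ends of $i$-edges inside $N_i$, $i=1,2$. There is no such edge if $\mu(Y)=2$ and exactly one if $\mu(Y)=3$. If $N_i$ contains no $i$-edge, Lemma~\ref{lem:ears} applies; there is exactly one $N_i$-ear, with ends $a$ and $f$, and $P_i$ consists of it and $fb$. This happens for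 at least one color, and for both if $\mu(Y)=2$.
\end{proof}

\subsection{Chains leaving the union}

Since $c_i(U_i)\ge5$ was obtained by counting, nothing so far says where the $i$-edges leaving $Y$ go. We follow them along $(\alpha,i)$-chains. A chain that returns gives an odd ear at once; for a chain that need not return, we exchange its colors, which forces the path from $a$ to $b$ to leave $Y$ and come back.

\begin{lemma}\label{lem:chain}
Let $1$ be thin and let $Z$ be an $(\alpha,1)$-chain meeting $N_1$. Then $V(Z)\cap Y\subseteq N_1$, and the edges of $Z$ inside $Y$ are $\alpha$-edges covering $V(Z)\cap Y$. If $Z$ has at least two edges inside $Y$, it has an excursion from $Y$ with ends in $N_1$ and colors $1,\alpha,\dots,1$; this is an odd ear over $G[Y]$ whose interior is matched by its $\alpha$-edges.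
\end{lemma}

\begin{proof}
No edge of $\delta(U_2)$ has color $\alpha$ or $1$, so $Z$ avoids $U_2$. The $\alpha$-edges at $N_1$ lie inside $N_1$ and the $1$-edges leave $Y$. Follow $Z$ from one of its edges inside $Y$ toward another: it leaves $Y$ by a $1$-edge and has to return, by another $1$-edge.
\end{proof}

\begin{lemma}\label{lem:swap}
Let $1$ be thin, let $Q=q_0q_1\dots q_{2t+1}$ be an $N_1$-ear contained in $P_1$, numbered in the direction from $a$ to $b$, let $s$ be odd with $1\le s<2t$, and let $Z$ be the $(\alpha,1)$-chain containing the $\alpha$-edge $q_sq_{s+1}$. Suppose that $V(Z)\cap Y=\{q_s,q_{s+1}\}$. Exchange $\alpha$ and $1$ on $Z$ to get a coloring $M'_\alpha,M'_1,M_2$ of $w-e$, and let $P'$ be the chain of $M'_\alpha\cup M_2$ containing $a$. Then $P'$ is a path from $a$ to $b$ that agrees with $P_1$ from $a$ to $q_s$ and continues with an excursion $T_1$ from $Y$ that ends at $q_{s+1}$ and is an odd ear over $G[Y]$.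
\end{lemma}

\begin{proof}
Since $a,b\notin V(Z)$, still $a$ misses $\alpha$ and $b$ misses $1$ and $2$, so $P'$ is a path from $a$ to $b$ by Lemma~\ref{lem:kempe}. Inside $Y$ the only edge that has changed color is $q_sq_{s+1}$. So $P'$ agrees with $P_1$ up to $q_s$, where it arrives by the $2$-edge $q_{s-1}q_s$. As $q_s\ne b$, it continues with the $M'_\alpha$-edge at $q_s$, which is the former $1$-edge and leaves $Y$. As $b\in Y$, this edge begins an excursion $T_1$.

The edges of $M'_\alpha\cup M_2$ in $\delta(Y)$ are the $M'_\alpha$-edge at $q_s$, the $M'_\alpha$-edge at $q_{s+1}$ if it exists, and, by (R1), $2$-edges at vertices of $N_2$; indeed no edge of $M_\alpha$ lies in $\delta(Y)$. So $T_1$ ends at $q_{s+1}$ and has odd length, as claimed, or it ends at some $y\in N_2$ and has even length. Suppose the latter. By (R2), an edge of $M'_\alpha\cup M_2$ at a vertex of $N_2$ lies inside $N_2$ or leaves $Y$. Since $P'$ ends at $b\in Y\setminus N_2$, it later makes an excursion $T_2$ from some $y'\in N_2$ to a vertex of $Y\setminus N_2$, which can only be $q_{s+1}$. The path $T_2$ starts with a $2$-edge and ends with an $M'_\alpha$-edge, so its length is even. Also $y'\ne y$,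 since the $2$-edge at $y$ is already used by $T_1$; so $T_1$ and $T_2$ are disjoint.

Two even excursions can be turned into odd ears by cutting $Q$. Let $F$ be the union of $G[U_2]$ and all $N_1$-ears except $Q$. By Lemmas~\ref{lem:addear} and~\ref{lem:ears}, $F$ is a critical block with $\mu(F)=\mu(Y)-1$. Add successively
\[
Q[q_0,q_s]\cup T_1,\qquad Q[q_{2t+1},q_{s+1}]\cup T_2,\qquad q_sq_{s+1}.
\]
The first path joins $q_0\in X$ to $y\in N_2$ and has length $s$ plus an even number; the second joins $q_{2t+1}\in X$ to $y'\in N_2$ and has length $2t-s$ plus an even number; their interiors are disjoint and avoid $F$; the third is a new edge between the two. All three are odd ears, and we obtain a critical block with $\mu=\mu(Y)+2\ge4$, contradicting Corollary~\ref{cor:beta}.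
\end{proof}

\begin{proposition}\label{prop:three}
$k=3$ is impossible.
\end{proposition}

\begin{proof}
\emph{Every setup has $\mu(Y)=2$.} Suppose $\mu(Y)=3$; then there is no odd ear over $G[Y]$. By Lemma~\ref{lem:thin} we may assume that $1$ is thin. Let $Q$ be an $N_1$-ear in $P_1$ and $Z$ the $(\alpha,1)$-chain containing $q_1q_2$. If $Z$ has two edges inside $Y$, Lemma~\ref{lem:chain} gives an odd ear over $G[Y]$; otherwise $V(Z)\cap Y=\{q_1,q_2\}$ and Lemma~\ref{lem:swap} gives one.

\emph{The extremal choice.} With $\mu(Y)=2$ one odd ear is affordable, so a single application of these lemmas gives no contradiction. We choose a setup with $|Y|$ maximum, and show that the situation of Lemma~\ref{lem:swap} cannot occur in it. By Lemma~\ref{lem:thin} both colors are thin; write $Q_1=q_0\dots q_{2t+1}$ with $q_0=a$, $q_{2t+1}=f$, so that $Y=U_2\cup V(Q_1)$. Suppose that an $(\alpha,1)$-chain $Z$ has $V(Z)\cap Y=\{q_s,q_{s+1}\}$ with $s$ odd, and use the notation of Lemma~\ref{lem:swap}. After $T_1$ the path $P'$ is at $q_{s+1}$, where it has arrived by an $M'_\alpha$-edge; it continues along the unchanged edges of $Q_1[q_{s+1},f]$ and ends with $fb$. So $V(P')\supseteq V(Q_1)\cup V(T_1)$.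 The set $U_2$ is still a witness for the unchanged class $M_2$. Let $U'_1$ be a witness for $M'_1$. Together with $b,e,\alpha$ and the new coloring these form a setup, and by~\eqref{eq:three} for this setup no edge of $M'_\alpha\cup M_2$ leaves $U'_1$. As $a\in U'_1$, we get $V(P')\subseteq U'_1$. Then $U'_1\cup U_2$ contains $Y$ and the nonempty interior of $T_1$, contradicting the maximality of $|Y|$.

\emph{Two odd ears.} Hence an $(\alpha,1)$-chain meeting $N_1\ne\emptyset$ has at least two edges inside $Y$, and Lemma~\ref{lem:chain} gives an odd ear $A$ over $G[Y]$ with ends in $N_1$ whose interior is matched by $\alpha$-edges of $A$. By symmetry there is an odd ear $A^*$ over $G[Y]$ with ends in $N_2$ and colors $2,\alpha,\dots,2$. If $A$ and $A^*$ are disjoint, then $G[Y]\cup A\cup A^*$ is a critical block with $\mu=4$. Otherwise follow $A^*$ from an end $n\in N_2$ to its first vertex $z$ on $A$. Since the ends of $A$ and $A^*$ lie in the disjoint sets $N_1$ and $N_2$, the vertex $z$ is internal to $A$. The $\alpha$-edge at $z$ belongs to $A$, so $A^*$ does not arrive at $z$ by it, $z$ being the first common vertex. Thus $A^*[n,z]$ begins and ends with $2$-edges and is an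 odd ear over $G[Y]\cup A$, and again we obtain a critical block with $\mu=4$. Both outcomes contradict Corollary~\ref{cor:beta}.
\end{proof}

By Lemma~\ref{lem:kthree} and Propositions~\ref{prop:four} and~\ref{prop:three}, the minimal counterexample does not exist. This proves Theorem~\ref{thm:weighted}, and with it Theorem~\ref{thm:main}. \qed

\begin{thebibliography}{9}

\bibitem{LP}
Lov\'asz and Plummer, \emph{Matching Theory}.

\bibitem{source}
\emph{Propri\'et\'es g\'eom\'etriques du nombre chromatique~: poly\`edres, structures et algorithmes},
\texttt{https://core.ac.uk/download/46808836.pdf}.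

\end{thebibliography}
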